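\title{Positivity of the normal derivative of a harmonic function at a boundary minimum: a criterion under a square Dini condition}

\begin{abstract}
Let $\Omega\subset\mathbb R^n$ be a domain that coincides, near a boundary point $O$, with the region above the graph of a Lipschitz function $\varphi$, $\varphi(0)=0$, and let $\omega(r)$ be the Lipschitz constant of $\varphi$ on the ball of radius $r$. Assuming $\int_0\omega^2(r)\,dr/r<\infty$, we prove that every non-constant harmonic function in $\Omega$ with a minimum at $O$ has a positive lower normal derivative at $O$ if and only if the integrals $J(t)=\int_{t<|\xi|<\delta}\varphi(\xi)|\xi|^{-n}\,d\xi$ stay bounded above as $t\to0$. The proof gives more: a positive harmonic function that vanishes on the boundary near $O$ is nontangentially asymptotic to a constant multiple of $x_n\exp\big(-2J(|x|)/|S^{n-1}|\big)$. An example shows that the exponent $2$ in the assumption on $\omega$ cannot be replaced by a larger one.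
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Setting}
Let $n\ge2$. Points of $\mathbb R^n$ are written $x=(x',x_n)$ with $x'\in\mathbb R^{n-1}$; $O$ is the origin, $e_n=(0,\dots,0,1)$, $B_r=\{|x|<r\}$, and $|S^{k}|$ is the area of the unit sphere in $\mathbb R^{k+1}$, with $|S^0|=2$. Let $\Omega\subset\mathbb R^n$ be a domain (open and connected, possibly unbounded) with $O\in\partial\Omega$. We assume that there are $\delta>0$ and a Lipschitz function $\varphi:\mathbb R^{n-1}\to\mathbb R$ with $\varphi(0)=0$ such that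
\begin{equation}\label{eq:graph}
\Omega\cap B_\delta=\{x\in B_\delta:\ x_n>\varphi(x')\}.
\end{equation}
Nothing is assumed about $\Omega$ outside $B_\delta$.

Call $u$ \emph{admissible} if $u$ is harmonic and non-constant in $\Omega$, continuous on $\Omega\cup\{O\}$, and $u(x)\ge u(O)$ for all $x\in\Omega$. We say that $\Omega$ has the \emph{boundary point property} at $O$ if every admissible $u$ satisfies
\[
\liminf_{t\to0+}\frac{u(te_n)-u(O)}{t}>0,
\]
the value $+\infty$ being allowed. This property of harmonic functions appeared in the mathematical literature at the end of the nineteenth century. It holds when $\Omega$ contains a ball of radius $\rho$ centered at $\rho e_n$: Harnack's inequality for the positive function $v=u-u(O)$ in that ball gives $v(te_n)\ge\rho^{n-2}t(2\rho-t)^{1-n}v(\rho e_n)$. This is the classical Hopf lemma, and it covers the case $\varphi(x')\le C|x'|^2$. The question is how far above the plane $x_n=0$ the boundary may rise before the property is lost.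

Let
\[
\omega(r)=\operatorname*{ess\,sup}_{|x'|<r}|\nabla\varphi(x')| .
\]
This is the Lipschitz constant of $\varphi$ on the ball $|x'|<r$, so $|\varphi(x')|\le\omega(r)|x'|$ for $|x'|\le r$. Our standing regularity assumption is the \emph{square Dini condition}
\begin{equation}\label{eq:sq}
\int_0^\delta\frac{\omega^2(r)}{r}\,dr<\infty .
\end{equation}
Since $\omega$ is nondecreasing, \eqref{eq:sq} forces $\omega(r)\to0$ as $r\to0$. Hence $\varphi(x')=o(|x'|)$, and $e_n$ is the inner normal to $\partial\Omega$ at $O$. For $0<t<\delta$ put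
\[
J(t)=\int_{t<|\xi|<\delta}\varphi(\xi)\,\frac{d\xi}{|\xi|^n}\qquad(\xi\in\mathbb R^{n-1}),\qquad\qquad\gamma=\frac{2}{|S^{n-1}|},
\]
and consider the condition
\begin{equation}\label{eq:J}
\limsup_{t\to0+}J(t)<+\infty .
\end{equation}
The problem, posed in \cite{problems}, is to prove that under \eqref{eq:sq} the condition \eqref{eq:J} is necessary and sufficient for the boundary point property.

\subsection{Results}

\begin{theorem}\label{thm:main}
Assume \eqref{eq:sq}. Then $\Omega$ has the boundary point property at $O$ if and only if \eqref{eq:J} holds.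
\end{theorem}

The criterion comes from an asymptotic formula. Call $v$ a \emph{Dirichlet solution near $O$} if, for some $\rho\le\delta$, $v$ is positive and harmonic in $\Omega\cap B_\rho$, continuous up to $\partial\Omega\cap B_\rho$, and zero there.

\begin{theorem}\label{thm:quant}
Assume \eqref{eq:sq} and let $\alpha\in(0,1)$.
\begin{enumerate}
\item[(a)] For every Dirichlet solution $v$ near $O$ there is $C_v\in(0,\infty)$, independent of $\alpha$, such that
\[
v(x)=(C_v+o(1))\,x_n\,e^{-\gamma J(|x|)}\qquad\text{as }x\to O,\ x_n\ge\alpha|x|.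
\]
\item[(b)] For every admissible $u$,
\[
\liminf_{x\to O,\ x_n\ge\alpha|x|}e^{\gamma J(|x|)}\,\frac{u(x)-u(O)}{x_n}>0 .
\]
\item[(c)] There is an admissible $u$ that is a Dirichlet solution near $O$, so that \textup{(b)} is sharp. Consequently, $\lim_{t\to0+}(u(te_n)-u(O))/t=+\infty$ for every admissible $u$ if and only if $J(t)\to-\infty$. For a Dirichlet solution $v$ near $O$, the normal derivative $\lim_{t\to0+}v(te_n)/t$ exists in $(0,\infty)$ if and only if $J(t)$ has a finite limit as $t\to0$.
\end{enumerate}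
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $n\ge2$ there are $\Omega$, $\delta$, $\varphi$ as in \eqref{eq:graph} with $\omega(r)\le C(\log\frac1r)^{-1/2}$ for small $r$, so that $\int_0\omega^p\,dr/r<\infty$ for all $p>2$, for which \eqref{eq:J} holds but the boundary point property at $O$ fails.
\end{theorem}

\subsection{What the two conditions measure}
Both conditions are sums over scales. The number $\omega(r)$ is dimensionless: after $B_r$ is dilated to $B_1$, the boundary is a graph of slope at most $\omega(r)$. The measure $dr/r$ gives equal weight to all dyadic intervals, and \eqref{eq:sq} says that the sequence of slopes at the dyadic scales is square summable. In polar coordinates,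
\[
J(t)=\int_t^\delta\Big(\int_{S^{n-2}}\frac{\varphi(r\vartheta)}{r}\,d\vartheta\Big)\frac{dr}{r},
\]
so $J$ adds up, \emph{with sign}, the mean relative height of the boundary over the tangent plane at each scale. It ignores the odd part of $\varphi$, which tilts the domain without narrowing it. The same formula gives
\begin{equation}\label{eq:Jslow}
|J(t)-J(s)|\le|S^{n-2}|\int_t^s\omega(r)\,\frac{dr}{r}\qquad(0<t\le s<\delta).
\end{equation}
Thus $J$ varies by $o(1)$ over a bounded number of scales, and under the Dini condition $\int_0\omega\,dr/r<\infty$ it has a finite limit. The criterion has content between the Dini and the square Dini condition.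

\begin{example}
Let $\frac12<m\le1$, $L=\log(1/|\xi|)$, $\delta<1/e$, and let $\varphi$ be given for $|\xi|<\delta$ by $|\xi|L^{-m}$, by $-|\xi|L^{-m}$, or by $\xi_1L^{-m}$. In each case $|\nabla\varphi|\le L^{-m}+mL^{-m-1}\le2L^{-m}$ and $\sup_{|\xi|=r}|\varphi|/r=(\log\frac1r)^{-m}$, so $(\log\frac1r)^{-m}\le\omega(r)\le2(\log\frac1r)^{-m}$: condition \eqref{eq:sq} holds and the Dini condition fails. In the first case $J(t)=|S^{n-2}|\int_t^\delta(\log\frac1r)^{-m}dr/r\to+\infty$ and the boundary point property fails; for $n=2$ and $m=1$ a Dirichlet solution behaves on the normal like $t(\log\frac1t)^{-2/\pi}$. In the second case $J(t)\to-\infty$ and every admissible function has infinite normal derivative. In the third case $J\equiv0$ and every Dirichlet solution has a finite positive normal derivative.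
\end{example}

\section{The wedge and the idea of the proof}\label{sec:wedge}

The shape of the factor $e^{-\gamma J}$ and the exponent $2$ in \eqref{eq:sq} are both visible in a plane wedge. Let $n=2$, $0<|\beta|<\pi/2$ and $\varphi(\xi)=|\xi|\tan\beta$. The wedge $\{x_2>\varphi(x_1)\}$ has opening $\pi-2\beta$. In polar coordinates $(r,\vartheta)$ with $\vartheta$ measured from the positive $x_2$-axis, the function
\[
v=r^\lambda\cos\lambda\vartheta,\qquad\lambda=\frac{\pi}{\pi-2\beta},
\]
is positive and harmonic in the wedge and vanishes on its sides, and $v(te_2)/t=t^{\lambda-1}$. Here $\gamma=1/\pi$ and $J(t)=2\tan\beta\,\log(\delta/t)$, so $e^{-\gamma J(t)}=(t/\delta)^{(2/\pi)\tan\beta}$. The two exponents agree to first order in $\beta$: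
\begin{equation}\label{eq:wedge}
\lambda-1=\frac{2\beta}{\pi-2\beta}=\frac2\pi\tan\beta+\frac{4\beta^2}{\pi^2}+O(\beta^3).
\end{equation}
Over one dyadic scale, $\log(v(te_2)/t)$ changes by the increment of $-\gamma J$ up to an error of order $\beta^2$. If a general domain is thought of as a wedge whose angle $\beta$ changes from scale to scale, with $|\beta|$ at most of the order of $\omega(r)$, then one guesses the formula of Theorem~\ref{thm:quant}(a) exactly when the errors $\omega^2$ are summable over the scales. One also expects trouble otherwise, since the quadratic term in \eqref{eq:wedge} is positive for both signs of $\beta$ and cannot cancel.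

To prove such a statement without explicit solutions we need a quantity that records the ``slope of $w$ at scale $r$'' and whose variation is known exactly. Let $w$ be harmonic in $\Omega$ near $O$ and zero on $\partial\Omega$, let $W$ be its extension by zero, and put
\begin{equation}\label{eq:f}
f(r)=r^{-n-1}\int_{\partial B_r}W\,x_n\,d\sigma,\qquad\kappa=|B_1\cap\{x_n>0\}|=\frac{|S^{n-1}|}{2n}=\frac1{n\gamma}.
\end{equation}
If $W=a\,x_n^+$, then $f\equiv\kappa a$, because $\int_{\partial B_r}x_n^2\,d\sigma=r^{n+1}|S^{n-1}|/n$. Suppose for the moment that everything is smooth. Differentiating $f(r)=r^{-1}\int_{S^{n-1}}W(r\vartheta)\vartheta_n\,d\vartheta$ and applying Green's identity to the harmonic functions $w$ and $x_n$ in $\Omega\cap B_r$, we get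
\begin{equation}\label{eq:fprime}
f'(r)=r^{-n-1}\int_{\partial B_r}\Big(x_n\partial_rW-W\frac{x_n}r\Big)d\sigma=r^{-n-1}\int_{\partial\Omega\cap B_r}x_n\,\partial_\nu w\,d\sigma ,
\end{equation}
with $\nu$ the inner normal. On $\partial\Omega$ the factor $x_n$ equals $\varphi(x')$, which is small. If $W$ is close to $a\,x_n^+$ at scale $r$, we may replace $f$ by $\kappa a$ and $\partial_\nu w\,d\sigma$ by $a\,d\xi$:
\begin{equation}\label{eq:heur}
\frac{rf'(r)}{f(r)}\approx\frac1\kappa\,r^{-n}\int_{|\xi|<r}\varphi(\xi)\,d\xi .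
\end{equation}
Integrating against $dr/r$ and exchanging the order of integration produces the weight $\int_{\max(|\xi|,t)}^\infty r^{-n-1}dr=\frac1n\max(|\xi|,t)^{-n}$, whence $\log f(t)\approx\mathrm{const}-J(t)/(n\kappa)=\mathrm{const}-\gamma J(t)$.

In the wedge all of this can be computed. With $\vartheta_0=\pi/2-\beta=\pi/(2\lambda)$,
\[
f(r)=r^{\lambda-1}\int_{-\vartheta_0}^{\vartheta_0}\cos\lambda\vartheta\cos\vartheta\,d\vartheta=r^{\lambda-1}\cos\vartheta_0\Big(\frac1{\lambda+1}+\frac1{\lambda-1}\Big)=r^{\lambda-1}\frac{\pi\sin\beta}{\beta(\lambda+1)} ,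
\]
where we used $\lambda/(\lambda-1)=\pi/(2\beta)$. On each side of the wedge, at distance $s$ from $O$, we have $x_2=s\sin\beta$ and $\partial_\nu v=\lambda s^{\lambda-1}$, so $r$ times the right side of \eqref{eq:fprime} equals $2\lambda\sin\beta\,r^{\lambda-1}/(\lambda+1)$. The quotient is $2\lambda\beta/\pi=\lambda-1$, as it must be. With $a=r^{\lambda-1}$ and $\kappa=\pi/2$, the denominator is $\kappa a(1+O(\beta))$ and the numerator is $a\tan\beta\,(1+O(\beta))$, while \eqref{eq:heur} uses $\kappa a$ and $a\tan\beta$. This is the mechanism of the proof: the right side of \eqref{eq:fprime} already carries one small factor, so a \emph{first order} approximation of $W$ by $a\,x_n^+$ determines $rf'/f$ up to a \emph{second order} error.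

Three things remain to be done. First, we must show that $W$ is close to $a_kx_n^+$ at the scale $r_k=2^{-k}r_0$ with a relative error $\varepsilon_k$ such that $\sum\varepsilon_k^2<\infty$, provided it is close at the initial scale; this is an iteration in energy norms (Section~\ref{sec:decay}). Second, for a boundary that is only Lipschitz we have no pointwise control of $\partial_\nu w$, so \eqref{eq:fprime} and \eqref{eq:heur} must be put in a weak form that uses only $\nabla W$ in $L^1$ (Section~\ref{sec:asym}). Third, an admissible $u$ need not vanish on $\partial\Omega$ and need not be close to a linear function, so we construct two functions to which the asymptotics apply and compare (Sections~\ref{sec:comp} and~\ref{sec:main}). This proves Theorems~\ref{thm:main} and~\ref{thm:quant}(b). Parts (a) and (c) of Theorem~\ref{thm:quant} (Section~\ref{sec:quant}) and Theorem~\ref{thm:sharp} (Section~\ref{sec:example}) are not used for Theorem~\ref{thm:main}.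

\section{Flattening the boundary}\label{sec:flat}

In Sections~\ref{sec:flat}--\ref{sec:quant} we assume \eqref{eq:sq}. The letter $C$ denotes constants that depend only on $n$, unless said otherwise, and $B_r^+=B_r\cap\{x_n>0\}$, so $|B_r^+|=\kappa r^n$.

\subsection{Standard facts}
Here $U\subset\mathbb R^n$ is a bounded open set unless said otherwise, and $W_0^{1,2}(U)$ is the closure of $C_c^\infty(U)$ in $W^{1,2}(U)$.
\begin{enumerate}
\item[(T1)] \emph{Zero boundary values.} If $f\in C(\overline U)\cap W^{1,2}_{\mathrm{loc}}(U)$, $f=0$ on $\partial U$ and $\nabla f\in L^2(U)$, then $f\in W_0^{1,2}(U)$. Indeed, $(f-\varepsilon)^+-(-f-\varepsilon)^+$ has compact support in $U$ and gradient $\mathbf 1_{\{|f|>\varepsilon\}}\nabla f$, and it tends to $f$ in $W^{1,2}(U)$ because $\nabla f=0$ a.e.\ on $\{f=0\}$. The extension by zero of a function in $W_0^{1,2}(U)$ lies in $W^{1,2}(\mathbb R^n)$, and its gradient is the extension by zero of the gradient.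
\item[(T2)] \emph{Harmonic replacement.} If $h$ is harmonic in $U$ and $\nabla h\in L^2(U)$, then $\int\nabla h\cdot\nabla\eta=0$ for all $\eta\in W_0^{1,2}(U)$. Conversely, $h\in W^{1,2}_{\mathrm{loc}}(U)$ with $\int\nabla h\cdot\nabla\eta=0$ for all $\eta\in C_c^\infty(U)$ coincides a.e.\ with a harmonic function (Weyl's lemma). For $f\in W^{1,2}_{\mathrm{loc}}(U)$ with $\nabla f\in L^2(U)$ there is a unique harmonic $h$ with $h-f\in W_0^{1,2}(U)$ (Lax--Milgram), the \emph{harmonic replacement} of $f$ in $U$, and $\|\nabla h\|_{L^2}\le\|\nabla f\|_{L^2}$ since $\nabla h$ is orthogonal to $\nabla(f-h)$.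
\item[(T3)] \emph{Divergence theorem.} If $U$ is a ball or a spherical shell, $f$ is continuous and in $W^{1,1}$ in a neighborhood of $\overline U$, and $X$ is a smooth vector field on $\overline U$, then $\int_U(\nabla f\cdot X+f\operatorname{div}X)=\int_{\partial U}f\,X\cdot\nu\,d\sigma$ with $\nu$ the outer normal (mollify $f$).
\item[(T4)] \emph{Expansion.} A harmonic function in $B_s$ is the locally uniform sum $\sum_{j\ge0}P_j$ of homogeneous harmonic polynomials $P_j$ of degree $j$, and these are mutually orthogonal in $L^2$ of every sphere and every ball centered at $0$.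
\item[(T5)] \emph{Maximum principle.} A continuous function $s$ is subharmonic if near every point its value is at most its mean over all small spheres centered there. If $s$ is subharmonic in $U$ and $\limsup_{x\to x_0}s(x)\le0$ for every $x_0\in\partial U$, then $s\le0$. A nonnegative harmonic function in a domain, bounded or not, is positive or identically zero.
\item[(T6)] \emph{Perron's method.} Let $U$ be any open set and $\mathfrak F$ a nonempty family of continuous subharmonic functions in $U$ with a common upper bound, closed under finite maxima and under Poisson modification (replacing $s$ inside a ball $B$ with $\overline B\subset U$ by the Poisson integral of $s|_{\partial B}$). Then $\sup_{\mathfrak F}s$ is harmonic in $U$; the argument takes place in one ball at a time. If $U$ is bounded and every point of $\partial U$ is the vertex of a finite cone lying outside $U$, the Dirichlet problem in $U$ has a solution in $C(\overline U)$ for all continuous boundary data; see \cite[Section 2.8 and Problem 2.12]{GT}.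
\end{enumerate}

\subsection{The shear}
Let $\omega_*=\omega_*(n)\in(0,\frac14]$ be a constant, to be fixed in Section~\ref{sec:comp}. Call $R$ \emph{small} if $0<R\le\delta/8$ and $\omega(2R)\le\omega_*$. Since $\omega(r)\to0$, all sufficiently small positive numbers are small in this sense. Fix a small $R$.

The map $\Psi(x)=(x',x_n-\varphi(x'))$ is a bi-Lipschitz homeomorphism of $\mathbb R^n$ with Jacobian $1$ that sends the graph of $\varphi$ to $\{y_n=0\}$. Composition with $\Psi$ preserves $W^{1,2}$ and $W^{1,2}_0$ and obeys the chain rule. For $r\le R$ put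
\[
U_r=\Psi^{-1}(B_r^+),\qquad\Gamma_r=\{(x',\varphi(x')):|x'|<r\}.
\]
As $|\varphi(x')|\le\frac14|x'|$ for $|x'|<2R$, we have $|\Psi(x)|\le\frac54|x|$ and $|\Psi^{-1}(y)|\le\frac54|y|$ when $|x'|,|y'|<2R$. Together with \eqref{eq:graph} this gives
\begin{equation}\label{eq:incl}
\Omega\cap B_{r/2}\subset U_r\subset\Omega\cap B_{5r/4},\qquad\overline{\Omega\cap B_{r/2}}\subset U_r\cup\Gamma_r .
\end{equation}
For a function $w$ on $U_r$ let $\tilde w=w\circ\Psi^{-1}$ on $B_r^+$. Then
\begin{equation}\label{eq:chain}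
\nabla w=\big(\nabla\tilde w-\partial_n\tilde w\,(\nabla\varphi,0)\big)\circ\Psi,\qquad\tfrac45|\nabla w|\le|\nabla\tilde w\circ\Psi|\le\tfrac54|\nabla w| .
\end{equation}
If $w$ is harmonic in $U_r$ with $\nabla w\in L^2(U_r)$, then (T2) and \eqref{eq:chain} give
\begin{equation}\label{eq:weak}
\int_{B_r^+}A\nabla\tilde w\cdot\nabla\eta\,dy=0\qquad\text{for all }\eta\in W_0^{1,2}(B_r^+),
\end{equation}
where $Ap\cdot q=p\cdot q-p_n\nabla\varphi\cdot q'-q_n\nabla\varphi\cdot p'+p_nq_n|\nabla\varphi|^2$. So $\tilde w$ solves an equation close to Laplace's: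
\begin{equation}\label{eq:A}
|(A-I)p\cdot q|\le(2\omega(s)+\omega(s)^2)|p||q|\le3\omega(s)|p||q|\qquad\text{a.e.\ on }B_s^+,\ s\le r .
\end{equation}

\subsection{The class $\mathcal H(r)$}
For $r\le R$ let $\mathcal H(r)$ be the set of functions $w$ that are harmonic in $U_r$, continuous on $U_r\cup\Gamma_r$, zero on $\Gamma_r$, and have $\nabla w\in L^2(U_r)$. Restriction maps $\mathcal H(r)$ into $\mathcal H(s)$ for $s\le r$. We use the boundary condition in two ways: in the flat picture it allows reflection, and in the original picture it allows extension by zero.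

\begin{lemma}\label{lem:reflect}
Let $w\in\mathcal H(r)$, $s\le r$, and let $h$ be the harmonic replacement of $\tilde w$ in $B_s^+$. Then $h$ extends to a harmonic function $h^*$ in $B_s$ that is odd in $y_n$.
\end{lemma}

\begin{proof}
Let $\zeta\in C_c^\infty(B_s)$. The function $\zeta\tilde w$ is continuous on $\overline{B_s^+}$, vanishes on $\partial B_s^+$ and has gradient in $L^2$, because $\tilde w$ is bounded on the compact set $\operatorname{supp}\zeta\cap\{y_n\ge0\}$. By (T1), $\zeta\tilde w\in W_0^{1,2}(B_s^+)$, and so $\zeta h=\zeta\tilde w+\zeta(h-\tilde w)\in W_0^{1,2}(B_s^+)$. The odd reflection of a function in $W_0^{1,2}(B_s^+)$ lies in $W^{1,2}(B_s)$, as one sees by reflecting the approximating test functions; hence the odd reflection $h^*$ of $h$ lies in $W^{1,2}_{\mathrm{loc}}(B_s)$. For $\eta\in C_c^\infty(B_s)$ put $\eta^-(y)=\eta(y',y_n)-\eta(y',-y_n)$. This function is smooth and vanishes on $\partial B_s^+$, so $\eta^-\in W_0^{1,2}(B_s^+)$ by (T1), and $\int_{B_s}\nabla h^*\cdot\nabla\eta=\int_{B_s^+}\nabla h\cdot\nabla\eta^-=0$.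 Weyl's lemma finishes the proof.
\end{proof}

\begin{lemma}\label{lem:ext}
Let $w\in\mathcal H(r)$, and let $W=w$ on $\Omega\cap B_{r/2}$, $W=0$ on $B_{r/2}\setminus\Omega$.
\begin{enumerate}
\item[(a)] $W$ is continuous and bounded, $W\in W^{1,2}(B_{r/2})$, and $\nabla W=\mathbf 1_\Omega\nabla w$.
\item[(b)] If $\eta$ is Lipschitz with compact support in $B_{r/2}$ and $\eta=0$ on the graph of $\varphi$, then $\int\nabla\eta\cdot\nabla W\,dx=0$.
\item[(c)] If $\sqrt2\rho\le r/2$, $a\in\mathbb R$, $g=W-ax_n^+$ and $q\in\{1,2\}$, then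
$\int_{B_\rho}|g|^q\le(2\rho)^q\int_{B_{\sqrt2\rho}}|\partial_ng|^q$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $U=\Omega\cap B_{r/2}$. By \eqref{eq:incl}, $w$ is continuous on the compact set $\overline U$ and vanishes on $\partial\Omega\cap\overline U$, so $W$ is continuous and bounded. For $\zeta\in C_c^\infty(B_{r/2})$, (T1) gives $\zeta w\in W_0^{1,2}(U)$, and $\zeta W$ is its extension by zero. This proves (a). In (b), $\eta$ vanishes on $\partial U$, which is contained in the union of the graph and $\partial B_{r/2}$. So $\eta|_U\in W_0^{1,2}(U)$ by (T1), and (T2) applies.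

For (c), let $Z=\{|x'|<\rho,\ |x_n|<\rho\}$, so $B_\rho\subset Z\subset B_{\sqrt2\rho}$. Since $\varphi(x')\ge-|x'|/4$, the points of $Z$ with $x_n\le-\rho/4$ lie below the graph, and $g=0$ there. Along almost every vertical line, therefore, $|g(x)|\le\int_{-\rho}^\rho|\partial_ng(x',t)|\,dt$, and by H\"older's inequality $|g(x)|^q\le(2\rho)^{q-1}\int_{-\rho}^\rho|\partial_ng(x',t)|^q\,dt$. Integrate over $Z$.
\end{proof}

Part (b) is the substitute for the normal derivative: the functional $\eta\mapsto-\int\nabla\eta\cdot\nabla W$, which in the smooth case equals $\int_{\partial\Omega}\eta\,\partial_\nu w\,d\sigma$, depends only on the values of $\eta$ on the graph.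

\section{Decay of the deviation from a linear function}\label{sec:decay}

For $w\in\mathcal H(r)$ and $s\le r$ define the \emph{slope}, the \emph{deviation} and the \emph{size} of $w$ at scale $s$:
\[
a(s)=\frac1{|B_s^+|}\int_{B_s^+}\partial_n\tilde w,\quad
D(s)=\Big(s^{-n}\int_{B_s^+}|\nabla\tilde w-a(s)e_n|^2\Big)^{1/2},\quad
M(s)=\Big(s^{-n}\int_{B_s^+}|\nabla\tilde w|^2\Big)^{1/2}.
\]
Since $|\nabla\tilde w-ae_n|^2=|\nabla'\tilde w|^2+(\partial_n\tilde w-a)^2$ and the mean value is the best constant approximation in $L^2$,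
\begin{equation}\label{eq:DM}
D(s)=\min_{a\in\mathbb R}\Big(s^{-n}\int_{B_s^+}|\nabla\tilde w-ae_n|^2\Big)^{1/2},\qquad M(s)^2=D(s)^2+\kappa a(s)^2 .
\end{equation}
If $\varphi\equiv0$, then $\tilde w$ reflects to a harmonic function, its gradient is $\partial_n\tilde w(0)e_n+O(|y|)$, and the deviation should halve when the scale is halved. The next lemma says that this is true with the exact factor $\frac12$, and that a nonzero $\varphi$ costs an error proportional to $\omega$.

\begin{lemma}\label{lem:one}
For $w\in\mathcal H(r)$ and $s\le r$,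
\[
D(s/2)\le\tfrac12D(s)+3\cdot2^{n/2}\,\omega(s)M(s),\qquad|a(s/2)-a(s)|\le2^{n/2}\kappa^{-1/2}D(s).
\]
\end{lemma}

\begin{proof}
Let $h$ be the harmonic replacement of $\tilde w$ in $B_s^+$. By (T2), \eqref{eq:weak} with $\eta=\tilde w-h$, and \eqref{eq:A},
\[
\int_{B_s^+}|\nabla(\tilde w-h)|^2=\int_{B_s^+}\nabla\tilde w\cdot\nabla(\tilde w-h)=-\int_{B_s^+}(A-I)\nabla\tilde w\cdot\nabla(\tilde w-h),
\]
so that
\begin{equation}\label{eq:repl}
\|\nabla(\tilde w-h)\|_{L^2(B_s^+)}\le3\omega(s)\|\nabla\tilde w\|_{L^2(B_s^+)} .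
\end{equation}
Let $h^*$ be as in Lemma~\ref{lem:reflect}, $a=a(s)$, $b=\partial_nh^*(0)$ and $V=\nabla(h^*-ay_n)\in L^2(B_s)$. The components of $V$ are harmonic. Since $h^*=0$ on $\{y_n=0\}$, we have $\nabla h^*(0)=be_n$ and $V-V(0)=\nabla h^*-be_n$. Expand $V=\sum_{j\ge0}P_j$ by (T4), componentwise, with $P_0=V(0)$. By homogeneity $\int_{B_{\rho/2}}|P_j|^2=2^{-n-2j}\int_{B_\rho}|P_j|^2$, so for $\rho<s$
\[
\int_{B_{\rho/2}}|V-V(0)|^2=\sum_{j\ge1}2^{-n-2j}\int_{B_\rho}|P_j|^2\le2^{-n-2}\int_{B_\rho}|V|^2 .
\]
Let $\rho\uparrow s$. As $h^*-ay_n$ is odd in $y_n$, the components $V_1,\dots,V_{n-1}$ are odd and $V_n$ is even. Hence $|V|^2$ and $|V-V(0)|^2$ are even, and the inequality holds for half-balls: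
\[
(s/2)^{-n}\int_{B_{s/2}^+}|\nabla h-be_n|^2\le\tfrac14s^{-n}\int_{B_s^+}|\nabla h-ae_n|^2\le\tfrac14D(s)^2 .
\]
The last step is (T2), since $h-ay_n$ is the harmonic replacement of $\tilde w-ay_n$. Now \eqref{eq:DM}, the triangle inequality and \eqref{eq:repl} give $D(s/2)\le\frac12D(s)+(s/2)^{-n/2}\cdot3\omega(s)s^{n/2}M(s)$, which is the first claim. The second follows from the Cauchy--Schwarz inequality:
$|a(s/2)-a(s)|\le|B_{s/2}^+|^{-1/2}\|\partial_n\tilde w-a(s)\|_{L^2(B_s^+)}\le(\kappa(s/2)^n)^{-1/2}s^{n/2}D(s)$.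
\end{proof}

The slope $a(s)$ may tend to $0$ or to $\infty$, so the quantity to iterate is the relative deviation $D/a$. Put $C_0=3\cdot2^{n/2}$ and $C_1=\frac{10}9C_0(1+\kappa^{1/2})$. Fix $\tau_*=\tau_*(n)\in(0,1]$ with $2^{n/2}\kappa^{-1/2}\tau_*\le\frac1{10}$, and require from now on that $\omega_*\le\tau_*/(4C_1)$. We say that $w$ is \emph{almost linear at scale $r_0$} if
\[
r_0\le R,\qquad w\in\mathcal H(r_0),\qquad a(r_0)>0,\qquad D(r_0)\le\tau_*a(r_0).
\]

\begin{lemma}\label{lem:iter}
Let $w$ be almost linear at scale $r_0$. Put $r_k=2^{-k}r_0$, $a_k=a(r_k)$, $\omega_k=\omega(r_k)$. Then $a_k>0$ for all $k$, and $\tau_k=D(r_k)/a_k$ satisfies $\tau_k\le\tau_*$. Moreover $\varepsilon_k=\tau_k+\omega_k$ satisfies $\sum_k\varepsilon_k^2<\infty$; in particular $\varepsilon_k\to0$.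
\end{lemma}

\begin{proof}
Suppose $a_k>0$ and $\tau_k\le\tau_*$. The second inequality of Lemma~\ref{lem:one} gives $|a_{k+1}/a_k-1|\le\frac1{10}$, so $a_{k+1}\ge\frac9{10}a_k>0$. By \eqref{eq:DM}, $M(r_k)\le D(r_k)+\kappa^{1/2}a_k\le(1+\kappa^{1/2})a_k$. The first inequality of Lemma~\ref{lem:one} then gives
\begin{equation}\label{eq:rec}
\tau_{k+1}\le\tfrac{10}9\big(\tfrac12\tau_k+C_0(1+\kappa^{1/2})\omega_k\big)=\tfrac59\tau_k+C_1\omega_k ,
\end{equation}
and the right side is at most $\frac59\tau_*+\frac14\tau_*\le\tau_*$. Induction proves the first two claims. Since $\omega$ is nondecreasing, $\omega_k^2\log2\le\int_{r_k}^{2r_k}\omega^2\,dr/r$, and \eqref{eq:sq} gives $\sum\omega_k^2<\infty$. With $T_N=(\sum_{k\le N}\tau_k^2)^{1/2}$, \eqref{eq:rec} and the triangle inequality in $\ell^2$ give $T_N\le\tau_0+\frac59T_N+C_1(\sum_k\omega_k^2)^{1/2}$, so $T_N$ is bounded.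
\end{proof}

Apart from $\omega(r)\to0$, this is the only place where \eqref{eq:sq} enters; it will be used through $\sum\varepsilon_k^2<\infty$ in the summation at the end of the next section.

\section{Asymptotics of almost linear functions}\label{sec:asym}

\begin{proposition}\label{prop:asym}
Let $w$ be almost linear at scale $r_0$. Then $C_*=\lim_ka_ke^{\gamma J(r_k)}$ exists in $(0,\infty)$, and for every $\alpha\in(0,1)$
\[
w(x)=(C_*+o(1))\,x_n\,e^{-\gamma J(|x|)}\qquad\text{as }x\to O,\ x_n\ge\alpha|x| .
\]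
\end{proposition}

Lemma~\ref{lem:one} alone gives $a_{k+1}/a_k=1+O(\varepsilon_k)$, which is not summable. The function $f$ of \eqref{eq:f} extracts the first order term. Throughout this section $W$ is the extension of $w$ by zero to $B_{r_0/2}$, $f$ is defined by \eqref{eq:f} for $r<r_0/2$, and
\[
g_k=W-a_kx_n^+,\qquad\rho_k=r_k/8 .
\]
We first transfer the closeness to a linear function from the flat picture to the original one.

\begin{lemma}\label{lem:close}
For all $k\ge0$:
\begin{enumerate}
\item[(a)] $\int_{B_{r_k/2}}|\nabla g_k|\le Ca_k\varepsilon_kr_k^n$, and $\int_{B_\rho}|g_k|\le Ca_k\varepsilon_k\,\rho\,r_k^n$ for $\rho\le r_k/3$;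
\item[(b)] $|f(\rho_k)-\kappa a_k|\le Ca_k\varepsilon_k$;
\item[(c)] if $\alpha\in(0,1)$, $\omega_k\le\alpha/4$, $r_k/8\le|x|\le r_k/4$ and $x_n\ge\alpha|x|$, then $|W(x)-a_kx_n|\le C_\alpha a_k\varepsilon_k|x|$, with $C_\alpha$ depending only on $n$ and $\alpha$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On $\Omega\cap B_{r_k/2}\subset U_{r_k}$, writing $\partial_n\tilde w=(\partial_n\tilde w-a_k)+a_k$ in \eqref{eq:chain}, we get
\[
|\nabla W-a_ke_n|\le(1+\omega_k)|\nabla\tilde w-a_ke_n|\circ\Psi+\omega_ka_k .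
\]
By the Cauchy--Schwarz inequality the integral of the right side over $U_{r_k}$ is at most $Cr_k^nD(r_k)+C\omega_ka_kr_k^n\le Ca_k\varepsilon_kr_k^n$. This bounds $\nabla W-a_ke_n\mathbf 1_\Omega$ in $L^1(B_{r_k/2})$. Further, $a_ke_n\mathbf 1_\Omega$ differs from $\nabla(a_kx_n^+)=a_ke_n\mathbf 1_{\{x_n>0\}}$ only in $\{|x_n|\le\omega_k|x'|\}\cap B_{r_k/2}$, a set of measure at most $C\omega_kr_k^n$. This proves the first bound. The second follows from Lemma~\ref{lem:ext}(c) with $q=1$, since $\sqrt2/3<1/2$.

(b) Since $a_kx_n^+$ contributes $\kappa a_k$ to $f$ and $|x_n|\le\rho_k$ on $\partial B_{\rho_k}$, we have $|f(\rho_k)-\kappa a_k|\le\rho_k^{-n}\int_{\partial B_{\rho_k}}|g_k|\,d\sigma$. By (T3) for $|g_k|$ and $X=x/\rho_k$,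
\[
\int_{\partial B_{\rho_k}}|g_k|\,d\sigma\le\frac n{\rho_k}\int_{B_{\rho_k}}|g_k|+\int_{B_{\rho_k}}|\nabla g_k|\le Ca_k\varepsilon_kr_k^n .
\]

(c) For $z$ in the ball $B'$ of radius $\alpha|x|/4$ about $x$ we have $|z|<\frac54|x|<r_k/3$ and $z_n\ge\frac34\alpha|x|>\frac5{16}\alpha|x|\ge\omega_k|z'|\ge|\varphi(z')|$. So $B'\subset\Omega\cap\{z_n>0\}$, and $g_k=w-a_kz_n$ is harmonic in $B'$. The mean value property and (a) with $\rho=\frac54|x|$ give $|g_k(x)|\le C_\alpha|x|^{-n}\int_{B_{5|x|/4}}|g_k|\le C_\alpha a_k\varepsilon_k|x|$.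
\end{proof}

Next comes the weak form of \eqref{eq:fprime} and \eqref{eq:heur}. Integrating \eqref{eq:fprime} over $\rho_{k+1}<r<\rho_k$ leads to the kernel
\[
K_k(\rho)=\int_{\rho_{k+1}}^{\rho_k}\mathbf 1_{\{\rho<r\}}\,\frac{dr}{r^{n+1}}=\frac1n\Big(\max(\rho,\rho_{k+1})^{-n}-\max(\rho,\rho_k)^{-n}\Big),\qquad I_k=\int_{\mathbb R^{n-1}}\varphi(\xi)K_k(|\xi|)\,d\xi .
\]
The function $K_k$ is continuous, constant on $[0,\rho_{k+1}]$, zero on $[\rho_k,\infty)$, and $K_k'(\rho)=-\rho^{-n-1}$ in between. Hence $0\le K_k\le C\rho_k^{-n}$, $|K_k'|\le C\rho_k^{-n-1}$, and $|I_k|\le C\omega_k$ because $|\varphi|\le\omega_k\rho_k$ on $|\xi|\le\rho_k$.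

\begin{lemma}\label{lem:incr}
For all $k\ge0$, $\;|f(\rho_k)-f(\rho_{k+1})-a_kI_k|\le Ca_k\varepsilon_k^2$.
\end{lemma}

\begin{proof}
\emph{The exact identity.} Let $\eta^0=x_nK_k(|x|)$. It is Lipschitz and vanishes for $|x|\ge\rho_k$. It is harmonic in $B_{\rho_{k+1}}$, where it is linear, and in the shell $\rho_{k+1}<|x|<\rho_k$, where it is a combination of $x_n$ and $x_n|x|^{-n}$, the latter being a multiple of the $x_n$-derivative of the fundamental solution. Apply (T3) to $W$ and $X=\nabla\eta^0$ in the ball and in the shell. The sum shows that $-\int\nabla\eta^0\cdot\nabla W$ equals the integral, over the two spheres, of $W$ times the jump (outer value minus inner value) of the radial derivative of $\eta^0$. As $K_k$ is continuous, this jump is $x_n$ times the jump of $K_k'$, that is, $-x_n\rho_{k+1}^{-n-1}$ on $\partial B_{\rho_{k+1}}$ and $+x_n\rho_k^{-n-1}$ on $\partial B_{\rho_k}$. Thus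
\begin{equation}\label{eq:ident}
f(\rho_k)-f(\rho_{k+1})=-\int\nabla\eta^0\cdot\nabla W\,dx .
\end{equation}

\emph{A test function with small gradient.} The gradient of $\eta^0$ has size $\rho_k^{-n}$, so inserting $W=a_kx_n^++g_k$ in \eqref{eq:ident} would give an error $a_k\varepsilon_k$ only. But $\eta^0$ is small on the graph, and Lemma~\ref{lem:ext}(b) lets us replace it by a function with the same values on the graph that is small everywhere. Let
\[
G(\xi)=\varphi(\xi)K_k\big((|\xi|^2+\varphi(\xi)^2)^{1/2}\big)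
\]
be the value of $\eta^0$ at $(\xi,\varphi(\xi))$. It vanishes for $|\xi|\ge\rho_k$. For $|\xi|\le\rho_k$ we have $|\varphi|\le\omega_k\rho_k$, $|\nabla\varphi|\le\omega_k$, and $\xi\mapsto|(\xi,\varphi(\xi))|$ has Lipschitz constant at most $\frac54$; hence $G$ is Lipschitz, $|G|\le C\omega_k\rho_k^{1-n}$ and $|\nabla G|\le C\omega_k\rho_k^{-n}$. Let $\chi(t)=\min\big(1,(2-|t|/\rho_k)^+\big)$ and $\eta(x)=G(x')\chi(x_n)$. Then $\operatorname{supp}\eta\subset\overline{B_{\sqrt5\rho_k}}\subset B_{r_k/2}$ and $|\nabla\eta|\le C\omega_k\rho_k^{-n}$. On the graph $\eta=\eta^0$: if $|x'|\le\rho_k$, then $|\varphi(x')|\le\rho_k/4$ and $\chi=1$; if $|x'|>\rho_k$, both vanish. So \eqref{eq:ident} holds with $\eta$ in place of $\eta^0$. Since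
\[
-\int\nabla\eta\cdot\nabla(a_kx_n^+)\,dx=-a_k\int_{x_n>0}\partial_n\eta\,dx=a_k\int_{\mathbb R^{n-1}}G\,d\xi ,
\]
Lemma~\ref{lem:close}(a) yields
\[
\Big|f(\rho_k)-f(\rho_{k+1})-a_k\int G\,d\xi\Big|=\Big|\int\nabla\eta\cdot\nabla g_k\,dx\Big|\le C\omega_k\rho_k^{-n}\int_{B_{r_k/2}}|\nabla g_k|\le Ca_k\omega_k\varepsilon_k .
\]

\emph{From $G$ to $I_k$.} For $|\xi|\le\rho_k$ we have $0\le(|\xi|^2+\varphi^2)^{1/2}-|\xi|\le\frac12\omega_k^2|\xi|$, so $|G(\xi)-\varphi(\xi)K_k(|\xi|)|\le\omega_k\rho_k\cdot C\rho_k^{-n-1}\cdot\omega_k^2\rho_k$, and both terms vanish for $|\xi|\ge\rho_k$. Therefore $|\int G\,d\xi-I_k|\le C\omega_k^3\le C\varepsilon_k^2$.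
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:asym}]
Write $f_k=f(\rho_k)$. As $\varepsilon_k\to0$, Lemma~\ref{lem:close}(b) shows that for $k\ge k_0$ we have $f_k>0$ and $a_k/f_k=\kappa^{-1}(1+O(\varepsilon_k))$. Dividing the estimate of Lemma~\ref{lem:incr} by $f_k$ and using $I_k=O(\varepsilon_k)$, we get $f_{k+1}/f_k=1-\kappa^{-1}I_k+O(\varepsilon_k^2)$. After increasing $k_0$, the expansion $\log(1+x)=x+O(x^2)$ applies:
\begin{equation}\label{eq:log}
\log f_{k+1}-\log f_k=-\kappa^{-1}I_k+O(\varepsilon_k^2)\qquad(k\ge k_0).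
\end{equation}
The kernels telescope: $\sum_{k=k_0}^{m-1}K_k(\rho)=\frac1n\big(\max(\rho,\rho_m)^{-n}-\max(\rho,\rho_{k_0})^{-n}\big)$. Therefore
\[
n\sum_{k=k_0}^{m-1}I_k=\int_{\rho_m<|\xi|<\rho_{k_0}}\frac{\varphi\,d\xi}{|\xi|^n}+\rho_m^{-n}\int_{|\xi|\le\rho_m}\varphi\,d\xi-\rho_{k_0}^{-n}\int_{|\xi|<\rho_{k_0}}\varphi\,d\xi .
\]
The first term is $J(\rho_m)-J(\rho_{k_0})$, the second is $O(\omega_m)$, and the third does not depend on $m$. The error terms in \eqref{eq:log} form an absolutely convergent series by Lemma~\ref{lem:iter}. Since $1/(n\kappa)=\gamma$, the sequence $\log f_m+\gamma J(\rho_m)$ has a finite limit, and so does $\log a_m+\gamma J(\rho_m)$. By \eqref{eq:Jslow}, $|J(t)-J(\rho_m)|\le C\omega_m$ for $t\in[\rho_m,r_m]$. So there is $C_*\in(0,\infty)$ with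
\[
a_m=(C_*+o(1))e^{-\gamma J(t)}\quad\text{as }m\to\infty,\text{ uniformly in }t\in[\rho_m,r_m].
\]
The choice $t=r_m$ gives the first claim. If $x\to O$ with $x_n\ge\alpha|x|$, choose $m$ with $r_m/8\le|x|\le r_m/4$. Then $m\to\infty$, Lemma~\ref{lem:close}(c) gives $w(x)=a_mx_n(1+O(C_\alpha\alpha^{-1}\varepsilon_m))$, and $t=|x|$ gives the second claim.
\end{proof}

\section{Two comparison functions}\label{sec:comp}

We need almost linear functions to compare with. The iteration can be started because at a small scale $R$ the solution of a Dirichlet problem in $U_R$ is close to the solution of a fixed problem in the half-ball, and the latter is close to a linear function near the center.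

\begin{lemma}\label{lem:dir}
Let $R>0$ with $\omega(2R)\le\frac14$, let $\psi$ be Lipschitz on $\overline{B_1^+}$, and let $d=R\,\psi(\Psi/R)$ on $\overline{U_R}$. There is $w\in C(\overline{U_R})$, harmonic in $U_R$, with $w=d$ on $\partial U_R$, and $\tilde w-R\psi(\cdot/R)\in W_0^{1,2}(B_R^+)$. In particular $\nabla w\in L^2(U_R)$.
\end{lemma}

\begin{proof}
\emph{Exterior cones.} Let $x_0\in\partial U_R$ and $y_0=\Psi(x_0)\in\partial B_R^+$. As $B_R^+$ is open and convex, there is a unit vector $\nu$ with $(y-y_0)\cdot\nu<0$ for $y\in B_R^+$. If $|x-x_0|<R/2$ and $(x-x_0)\cdot\nu\ge\frac12|x-x_0|$, then $|x'|<2R$ and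
\[
(\Psi(x)-y_0)\cdot\nu\ge(x-x_0)\cdot\nu-|\varphi(x')-\varphi(x_0')|\ge\big(\tfrac12-\tfrac14\big)|x-x_0|\ge0,
\]
so $x\notin U_R$. These $x$ form a finite cone with vertex $x_0$, and (T6) gives $w$.

\emph{Finite energy.} For $\varepsilon>0$ the function $\eta=(w-d-\varepsilon)^+$ is Lipschitz with compact support in $U_R$, so $\int\nabla w\cdot\nabla\eta=0$. Hence $\int|\nabla\eta|^2=\int\nabla(w-d)\cdot\nabla\eta=-\int\nabla d\cdot\nabla\eta$, and $\int_{\{w-d>\varepsilon\}}|\nabla(w-d)|^2\le\int|\nabla d|^2$. The same computation with $(d-w-\varepsilon)^+$ bounds the integral over $\{w-d<-\varepsilon\}$. Letting $\varepsilon\to0$ we get $\nabla(w-d)\in L^2(U_R)$, and (T1) gives $w-d\in W_0^{1,2}(U_R)$. Compose with $\Psi^{-1}$.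
\end{proof}

The data are chosen for the comparisons to come. A function that is to lie \emph{below} an arbitrary admissible function must vanish on all of $\partial U_R$ except a compact subset of $\Omega$; a function that is to lie \emph{above} a bounded function must be bounded below on all of $\partial U_R\cap\Omega$. So let
\[
\psi_1(y)=(y_n-\tfrac12)^+,\qquad\psi_2(y)=(2|y|-1)^+\qquad\text{on }\overline{B_1^+}.
\]
Both are Lipschitz, nonnegative, and zero on $\overline{B_{1/2}^+}$. Let $H_i$ be the function given by Lemma~\ref{lem:dir} for $\varphi\equiv0$, $R=1$, $\psi=\psi_i$. By (T5), $H_i>0$ in $B_1^+$, since the data are nonnegative and not identically zero on $\partial B_1^+$. As $H_i$ vanishes on $\{y_n=0,\ |y|\le\frac12\}$, Lemma~\ref{lem:reflect} with $\varphi\equiv0$ extends it to an odd harmonic function $H_i^*$ in $B_{1/2}$, with $\nabla H_i^*(0)=b_ie_n$. The term of degree one in the expansion (T4) of $H_i^*$ is $b_iy_n$, so $\int_{\partial B_{1/4}}H_i^*y_n\,d\sigma=b_i\int_{\partial B_{1/4}}y_n^2\,d\sigma$.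 The integrand on the left is positive off $\{y_n=0\}$, and therefore $b_i>0$. The functions $H_i$ and the numbers $b_i$ depend only on $n$.

\begin{lemma}\label{lem:start}
There are $\omega_*=\omega_*(n)\in(0,\frac14]$ with $\omega_*\le\tau_*/(4C_1)$ and $\theta=\theta(n)\in(0,\frac14]$ with the following property. For every small $R$ and $i=1,2$, the function $w_i$ given by Lemma~\ref{lem:dir} for $\psi=\psi_i$ is nonnegative, belongs to $\mathcal H(R/2)$, and is almost linear at scale $r_0=\theta R$.
\end{lemma}

\begin{proof}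
We have $w_i\ge0$ by (T5), and $w_i\in\mathcal H(R/2)$ because the data vanish on $\Gamma_{R/2}$. Let $h(y)=RH_i(y/R)$. Both $\tilde w_i$ and $h$ differ from $R\psi_i(\cdot/R)$ by elements of $W_0^{1,2}(B_R^+)$, so $h$ is the harmonic replacement of $\tilde w_i$ in $B_R^+$. The derivation of \eqref{eq:repl} used only \eqref{eq:weak} and \eqref{eq:A}, so, with norms in $L^2(B_R^+)$, $\|\nabla(\tilde w_i-h)\|\le3\omega_*\|\nabla\tilde w_i\|$. Since $3\omega_*\le\frac34$, this implies $\|\nabla\tilde w_i\|\le4\|\nabla h\|=4R^{n/2}\|\nabla H_i\|_{L^2(B_1^+)}$, and then $\|\nabla(\tilde w_i-h)\|\le C\omega_*R^{n/2}$. As $H_i^*$ is smooth in $B_{1/2}$, $|\nabla h(y)-b_ie_n|\le C|y|/R$ for $|y|\le R/4$. Hence, for $r_0=\theta R$,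
\[
\Big(r_0^{-n}\int_{B_{r_0}^+}|\nabla\tilde w_i-b_ie_n|^2\Big)^{1/2}\le X:=C\big(\theta+\theta^{-n/2}\omega_*\big).
\]
By \eqref{eq:DM}, $D(r_0)\le X$, and by the Cauchy--Schwarz inequality $|a(r_0)-b_i|\le\kappa^{-1/2}X$. Choose first $\theta$ and then $\omega_*$ so that $X\le\frac12\min(\kappa^{1/2},\tau_*)\min(b_1,b_2)$. Then $a(r_0)\ge b_i/2>0$ and $D(r_0)\le\frac12\tau_*b_i\le\tau_*a(r_0)$.
\end{proof}

This fixes $\omega_*$. Let $\Lambda=\Psi^{-1}\{|y|=R,\ y_n\ge R/2\}$, a compact subset of $\Omega\cap\partial U_R$.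

\begin{lemma}\label{lem:compare}
Let $R$ be small.
\begin{enumerate}
\item[(a)] If $v\ge0$ is harmonic in $U_R$, continuous on $U_R\cup\Lambda$, and $v\ge m>0$ on $\Lambda$, then $v\ge(m/R)\,w_1$ in $U_R$.
\item[(b)] If $s$ is continuous and subharmonic in $U_R$, $s\le N$ with $N\ge0$, and $\limsup_{x\to x_0}s(x)\le0$ for all $x_0\in\partial U_R\setminus\Omega$, then $s\le(N/R)\,w_2$ in $U_R$.
\end{enumerate}
Moreover $\partial U_R\setminus\Omega\subset\partial\Omega\cap\overline{B_{5R/4}}$.
\end{lemma}

\begin{proof}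
The last claim follows from \eqref{eq:incl}. (a) On $\partial U_R$ we have $w_1=(y_n-R/2)^+$ with $y=\Psi(x)$. At $x_0\in\Lambda$, the function $(m/R)w_1-v$ has a limit that is at most $\frac m2-m<0$. At any other $x_0\in\partial U_R$, $w_1\to0$ while $v\ge0$. Apply (T5). (b) If $x_0\in\partial U_R\cap\Omega$, then $\Psi(x_0)\in\partial B_R^+$ has positive last coordinate, so $|\Psi(x_0)|=R$ and $w_2(x_0)=R$; thus $\limsup(s-(N/R)w_2)\le0$ at $x_0$. At the other points of $\partial U_R$ this holds because $w_2\ge0$. Apply (T5).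
\end{proof}

\section{Proof of the criterion}\label{sec:main}

Fix a small $R$. Proposition~\ref{prop:asym} applies to $w_1$ and $w_2$, with constants $C_*^{(1)}$, $C_*^{(2)}$.

\subsection{The lower bound: Theorem~\ref{thm:quant}(b) and sufficiency}
Let $u$ be admissible and $v=u-u(O)\ge0$. Since $u$ is not constant and $\Omega$ is connected, $v>0$ in $\Omega$ by (T5), and $m=\min_\Lambda v>0$. No information on the behavior of $u$ at points of $\partial\Omega\setminus\{O\}$ is needed in Lemma~\ref{lem:compare}(a), which gives $v\ge(m/R)w_1$ in $U_R$. By Proposition~\ref{prop:asym} the lower limit in Theorem~\ref{thm:quant}(b) is at least $mC_*^{(1)}/R>0$. If \eqref{eq:J} holds, then $e^{-\gamma J(t)}$ is bounded below by a positive constant for small $t$, and Theorem~\ref{thm:quant}(b) with $x=te_n$ gives the boundary point property.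

\subsection{An admissible function that is as small as possible}
For necessity we need one admissible function with a matching upper bound. The function $w_2$ lives only in $U_R$, while an admissible function must be harmonic in all of $\Omega$, which may be unbounded and have an irregular boundary outside $B_\delta$. Perron's method is insensitive to this.

\begin{lemma}\label{lem:u0}
There is an admissible $u_0$ with $u_0(O)=0$ and $0<u_0\le w_2/R$ in $U_R$.
\end{lemma}

\begin{proof}
The function $\xi\mapsto|(\xi,\varphi(\xi))|$ is continuous, vanishes at $0$ and is at least $|\xi|$, so there is a point $x_*$ of the graph with $|x_*|=\delta/2$; it lies on $\partial\Omega$. Let $l=\delta/4$ and let $B(x,r)$ denote the ball with center $x$ and radius $r$. Since $5R/4\le5\delta/32<\delta/4$, we have $B(x_*,l)\subset B_\delta\setminus\overline{B_{5R/4}}$. Put $T(x)=(1-|x-x_*|/l)^+$, and let $\mathfrak F$ be the family of continuous subharmonic functions $s\le1$ in $\Omega$ with $\limsup_{x\to x_0}s(x)\le T(x_0)$ for all $x_0\in\partial\Omega$.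 It contains $0$ and is closed under finite maxima. It is closed under Poisson modification, which preserves subharmonicity and the bound $s\le1$ and does not change $s$ near $\partial\Omega$. By (T6), $u_0=\sup_{\mathfrak F}s$ is harmonic in $\Omega$, and $0\le u_0\le1$.

\emph{$u_0\not\equiv0$.} Let $z_*=x_*-\frac l8e_n$. This point of $B_\delta$ lies strictly below the graph, so it has positive distance from $\Omega$. Let $E(r)=r^{2-n}$ for $n\ge3$ and $E(r)=-\log r$ for $n=2$, and let $s(x)=\lambda\big(E(|x-z_*|)-E(l/2)\big)^+$ with $\lambda>0$ so small that $s\le\frac14$ on $\Omega$. As the maximum of a harmonic function and $0$, $s$ is continuous and subharmonic in $\Omega$. It is positive in $B(z_*,l/2)\setminus\{z_*\}$ and zero outside this ball. On $\overline{B(z_*,l/2)}\subset B(x_*,3l/4)$ we have $T\ge\frac14$, so $s\in\mathfrak F$. Since $x_*\in\partial\Omega\cap B(z_*,l/2)$, $s$ is positive somewhere in $\Omega$. Thus $u_0\not\equiv0$, and $u_0>0$ in $\Omega$ by (T5).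

\emph{Upper bound.} The function $T$ vanishes on $\partial\Omega\cap\overline{B_{5R/4}}$, so Lemma~\ref{lem:compare}(b) with $N=1$ gives $s\le w_2/R$ in $U_R$ for every $s\in\mathfrak F$. Take the supremum.

By \eqref{eq:incl}, $U_R$ contains $\Omega\cap B_{R/2}$, and $w_2(x)\to w_2(O)=0$ as $x\to O$. So $u_0(O)=0$ defines a continuous extension to $\Omega\cup\{O\}$. The function $u_0$ is positive and tends to $0$ at $O$; hence it is not constant and has its minimum at $O$.
\end{proof}

\subsection{Necessity}
By Lemma~\ref{lem:u0} and Proposition~\ref{prop:asym},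
\[
0<\frac{u_0(te_n)-u_0(O)}t\le\frac{w_2(te_n)}{Rt}=\Big(\frac{C_*^{(2)}}R+o(1)\Big)e^{-\gamma J(t)} .
\]
If \eqref{eq:J} fails, then $J(t_j)\to+\infty$ along some sequence $t_j\to0$, the right side tends to $0$ along it, and the boundary point property fails for $u_0$. Theorem~\ref{thm:main} is proved.

\section{Arbitrary Dirichlet solutions}\label{sec:quant}

A Dirichlet solution $v$ is not known to be almost linear at any scale, so Lemma~\ref{lem:iter} cannot be started directly. But $v$ lies between multiples of $w_1$ and $w_2$, and both have size $e^{-\gamma J}$. This determines the size of $v$ at each scale up to constants, and then the contraction in Lemma~\ref{lem:one} forces the deviation to become negligible.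

\begin{proof}[Proof of Theorem~\ref{thm:quant}(a)]
Let $v$ be a Dirichlet solution in $\Omega\cap B_\rho$ and $V$ its extension by zero to $B_\rho$. Take a small $R$ with $2R<\rho$, and put $r_0=\theta R$, $r_k=2^{-k}r_0$, $m_k=e^{-\gamma J(r_k)}$. By \eqref{eq:Jslow}, $m_{k+1}/m_k\to1$. In this proof $C,c>0$ may depend on $v$, $\Omega$ and $R$ but not on $k$, and $k$ is large.

\emph{Energy inequality.} Let $\zeta\in C_c^\infty(B_\rho)$ and $v_\varepsilon=(v-\varepsilon)^+$. The function $\zeta^2v_\varepsilon$ is Lipschitz with compact support in $\Omega\cap B_\rho$, so $\int\nabla v\cdot\nabla(\zeta^2v_\varepsilon)=0$, that is, $\int\zeta^2|\nabla v_\varepsilon|^2=-2\int\zeta v_\varepsilon\nabla\zeta\cdot\nabla v_\varepsilon$. The Cauchy--Schwarz inequality and monotone convergence give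
\begin{equation}\label{eq:cacc}
\int_{\Omega\cap B_\rho}\zeta^2|\nabla v|^2\le4\int|\nabla\zeta|^2V^2 .
\end{equation}
As $\overline{U_R}\subset\overline{B_{5R/4}}\subset B_\rho$, it follows that $v\in\mathcal H(R)$ and $v\in C(\overline{U_R})$. Lemma~\ref{lem:compare}, with $m=\min_\Lambda v$ and $N=\max_{\overline{U_R}}v$, gives
\[
c\,w_1\le v\le C\,w_2\quad\text{in }U_R .
\]
Let $a_k,D_k,M_k$ be the slope, deviation and size of $v$ at scale $r_k$. Let $a_k^{(i)},M_k^{(i)}$ be the slope and size of $w_i$, and $W_i$ its extension by zero to $B_{r_0/2}$. By Proposition~\ref{prop:asym}, $a_k^{(i)}/m_k$ has a limit in $(0,\infty)$; by \eqref{eq:DM} and Lemma~\ref{lem:iter}, $M_k^{(i)}\le Ca_k^{(i)}$.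

\emph{$M_k\le Cm_k$.} Take $\zeta=1$ on $B_{5r_k/4}\supset U_{r_k}$ with support in $B_{2r_k}$ and $|\nabla\zeta|\le C/r_k$. By \eqref{eq:chain}, \eqref{eq:cacc}, $V\le CW_2$, and Lemma~\ref{lem:ext}(c) for $W_2$ with $q=2$, $a=0$ and radius $2r_k$,
\[
M_k^2\le Cr_k^{-n-2}\int_{B_{2r_k}}W_2^2\le Cr_k^{-n}\int_{B_{4r_k}}|\nabla W_2|^2\le C\big(M_{k-3}^{(2)}\big)^2\le Cm_{k-3}^2\le Cm_k^2 ,
\]
where we used $\Omega\cap B_{4r_k}\subset U_{8r_k}=U_{r_{k-3}}$.

\emph{$M_k\ge cm_k$.} By Lemma~\ref{lem:close}(a) for $w_1$, $\int_{B_{r_k/4}}W_1\ge a_k^{(1)}\int_{B_{r_k/4}}x_n^+-o\big(a_k^{(1)}r_k^{n+1}\big)\ge c\,m_kr_k^{n+1}$, and so $\int_{B_{r_k/4}}V\ge c\,m_kr_k^{n+1}$. On the other hand, Lemma~\ref{lem:ext}(c) for $V$ with $q=1$, $a=0$, the inclusion $\Omega\cap B_{r_k/2}\subset U_{r_k}$, \eqref{eq:chain} and the Cauchy--Schwarz inequality give $\int_{B_{r_k/4}}V\le\frac{r_k}2\int_{B_{r_k/2}}|\nabla V|\le Cr_k^{n+1}M_k$.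

\emph{The deviation is negligible.} The sequence $d_k=D_k/m_k\le M_k/m_k$ is bounded, and Lemma~\ref{lem:one} gives $d_{k+1}\le\frac{m_k}{m_{k+1}}\big(\frac12d_k+C\omega(r_k)\big)$. Hence $\limsup d_k\le\frac12\limsup d_k$, so $d_k\to0$. From $\kappa a_k^2=M_k^2-D_k^2$ we get $|a_k|\ge cm_k$. The sign is determined by the positivity of $v$: integrating $\partial_n\tilde v$ along vertical segments, on whose lower ends $\tilde v=0$,
\[
|B_{r_k}^+|\,a_k=\int_{|y'|<r_k}\tilde v\Big(y',\sqrt{r_k^2-|y'|^2}\Big)\,dy'\ge0 .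
\]
So $a_k\ge cm_k>0$ and $D_k/a_k\to0$. Thus $v$ is almost linear at some scale $r_{k_1}$, and Proposition~\ref{prop:asym} gives (a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}(c)]
Let $u_0$ be as in Lemma~\ref{lem:u0}. We have $\Omega\cap B_{R/4}\subset U_{R/2}$ and $\partial\Omega\cap B_{R/4}\subset\Gamma_{R/2}$, where $w_2$ is continuous and zero. Since $0<u_0\le w_2/R$, the function $u_0$ is a Dirichlet solution with $\rho=R/4$. By (a), the lower limit in (b) is a finite limit for $u_0$, so the factor $e^{\gamma J}$ in (b) cannot be improved. If $J(t)\to-\infty$, then (b) gives $(u(te_n)-u(O))/t\ge c\,e^{-\gamma J(t)}\to+\infty$ for every admissible $u$, with $c>0$ depending on $u$. Conversely, if this limit is $+\infty$ for $u_0$, then $u_0(te_n)/t=(C_{u_0}+o(1))e^{-\gamma J(t)}$ forces $J(t)\to-\infty$. The last statement is immediate from $v(te_n)/t=(C_v+o(1))e^{-\gamma J(t)}$.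
\end{proof}

\section{The exponent $2$ is sharp}\label{sec:example}

By \eqref{eq:wedge}, the first order formula misses a quadratic term of fixed sign. To exploit it we let the boundary oscillate around the tangent with slope of order $(\log\frac1r)^{-1/2}$, so that $J$ converges by cancellation while the quadratic terms add up to a divergent sum. In the plane the domain is built as a conformal image of a half-strip, which makes the harmonic function explicit. In this section $C$ and the constants in $O(\cdot)$ are absolute when $n=2$.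

\subsection{The planar domain}
Identify $x=(x_1,x_2)$ with $z=x_1+ix_2$. Let $\Sigma=\{S=\ell+i\chi:\ \ell>\ell_0,\ |\chi|<\frac\pi2\}$ with $\ell_0$ large. The map $z=ie^{-S}$ sends $\Sigma$ onto an upper half-disk, and $\operatorname{Re}e^{-S}$ becomes $x_2$. We perturb this map. With principal branches, put
\[
h(S)=S^{-1/2}\cos S-b\log S,\qquad b=\frac{\sinh\pi}{2\pi},\qquad F(S)=S+h(S),\qquad z(S)=ie^{-F(S)} .
\]
The first term of $h$ makes the boundary oscillate. The second will cancel the nonoscillating part of $J$ that the first one creates, and at the same time it makes the normal derivative vanish.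

On $\overline\Sigma$ we have $|\cos S|,|\sin S|\le\cosh\frac\pi2$, $|\arg S|\le\frac\pi{2\ell}$ and $h'(S)=-S^{-1/2}\sin S-\frac12S^{-3/2}\cos S-b/S$. So $|h'|$ and $|\operatorname{Im}h|$ are $O(\ell^{-1/2})$, and we fix $\ell_0$ so that both are at most $\frac12$. Then $F$ is injective on the convex set $\overline\Sigma$, because $(F(S_1)-F(S_2))/(S_1-S_2)$ is the mean of $F'$ over a segment and has real part at least $\frac12$. Since $|\operatorname{Im}F|<\pi$, the map $S\mapsto z(S)$ is injective. Also $\operatorname{Re}F=\ell+O(\log\ell)\to\infty$, so $z\to0$ as $\ell\to\infty$. Hence the one-point compactification $\overline\Sigma\cup\{\infty\}$ is mapped homeomorphically onto a compact set, with $\infty\mapsto0$, and $\mathcal J=z(\partial\Sigma)\cup\{0\}$ is a Jordan curve. The set $\Omega_0=z(\Sigma)$ is open, connected, bounded and disjoint from $\mathcal J$, and $\partial\Omega_0\subset\mathcal J$. So $\Omega_0$ is open and closed in the component of $\mathbb C\setminus\mathcal J$ that contains it, and being bounded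 it is the interior of $\mathcal J$.

\subsection{The boundary near the origin}
On the side $S=\ell+i\frac\pi2$ let $P=\operatorname{Re}h$, $Q=\operatorname{Im}h$, $\sigma=\ell+P$, as functions of $\ell$. Then $z=ie^{-\sigma-i\pi/2-iQ}=e^{-\sigma-iQ}$, that is,
\begin{equation}\label{eq:param}
x_1=e^{-\sigma}\cos Q,\qquad x_2=-e^{-\sigma}\sin Q .
\end{equation}
We have $dz/d\ell=-F'z$, and $\arg(F'z)=\arg F'-Q$ is $O(\ell^{-1/2})$ and at most $\frac\pi6+\frac12<\frac\pi2$ in absolute value. So $x_1$ decreases strictly from a value $x_0>0$ to $0$, and this side is a graph $x_2=\varphi_0(x_1)$ over $(0,x_0]$ with $|\varphi_0'|=|\tan\arg(F'z)|\le C\ell^{-1/2}$. Since $\log(1/x_1)=\ell+O(\log\ell)$, we get $|\varphi_0'(x_1)|\le C(\log\frac1{x_1})^{-1/2}$ for small $x_1$. As $h(\bar S)=\overline{h(S)}$, we have $z(\bar S)=-\overline{z(S)}$, and the other side is the mirror image in the $x_2$-axis. Set $\varphi_0(0)=0$, extend $\varphi_0$ evenly to $[-x_0,x_0]$, and extend it by a constant to $\mathbb R$. This is a Lipschitz function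 with $\omega(r)\le C(\log\frac1r)^{-1/2}$ for small $r$.

The curve $\mathcal J$ consists of the graph over $[-x_0,x_0]$ and the image of the segment $\ell=\ell_0$, which is compact and avoids $0$. Choose $\delta<x_0$ so small that $B_\delta$ misses this image and $\omega(\delta)<1$. Then $\mathcal J\cap B_\delta$ is the part of the graph in $B_\delta$. We claim that \eqref{eq:graph} holds for $\Omega_0$. For $0<x_1<\delta$ the derivative of $x_1^2+\varphi_0(x_1)^2$ is at least $2x_1(1-\omega(\delta)^2)>0$, so each circle $|z|=r<\delta$ meets the graph in exactly two points. They cut the circle into two arcs on which $x_2-\varphi_0(x_1)$ has constant sign, positive on the arc through $ir$ and negative on the arc through $-ir$. The part of $B_\delta$ above the graph is thus a union of arcs each meeting the segment $\{ir:0<r<\delta\}$, which it contains, so it is connected; the part below is connected by the same argument with $-ir$. Each part lies entirely inside or entirely outside $\mathcal J$. The upper part contains the points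 $z(\ell)=ie^{-F(\ell)}\in\Omega_0$ for large real $\ell$, so it lies in $\Omega_0$. By the Jordan curve theorem the exterior of $\mathcal J$ accumulates at $0\in\mathcal J$, so the lower part lies outside. This proves the claim.

\subsection{Convergence of $J$}
By \eqref{eq:param}, $\varphi_0/x_1=-\tan Q$ and $dx_1/x_1=-(d\sigma+\tan Q\,dQ)$. Let $\ell(t)$ be the parameter at which $x_1=t$; then $\ell(t)\to\infty$ as $t\to0$. Since $\tan^2Q\,dQ=d(\tan Q-Q)$,
\begin{equation}\label{eq:J2}
\int_t^{x_0}\varphi_0\,\frac{dx_1}{x_1^2}=-\int_{\ell_0}^{\ell(t)}\tan Q\,(1+P')\,d\ell-\big[\tan Q-Q\big]_{\ell_0}^{\ell(t)} .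
\end{equation}
The bracket converges because $Q\to0$. On $S=\ell+i\frac\pi2$ we have $S^{-1/2}=\ell^{-1/2}+O(\ell^{-3/2})$, $\arg S=\frac\pi{2\ell}+O(\ell^{-3})$, $\operatorname{Im}\cos S=-\sin\ell\,\sinh\frac\pi2$ and $\operatorname{Re}\sin S=\sin\ell\,\cosh\frac\pi2$. Therefore
\[
Q=-\ell^{-1/2}\sin\ell\,\sinh\tfrac\pi2-\frac{b\pi}{2\ell}+O(\ell^{-3/2}),\qquad P'=\operatorname{Re}h'(S)=-\ell^{-1/2}\sin\ell\,\cosh\tfrac\pi2+O(\ell^{-1}).
\]
The oscillations of $Q$ and $P'$ are in phase, so their product has a nonzero mean: from $\sinh\frac\pi2\cosh\frac\pi2=\frac12\sinh\pi$ and $\sin^2\ell=\frac12-\frac12\cos2\ell$ we get $QP'=\frac{\sinh\pi}{4\ell}(1-\cos2\ell)+O(\ell^{-3/2})$. With $\tan Q=Q+O(\ell^{-3/2})$,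
\[
\tan Q\,(1+P')=-\sinh\tfrac\pi2\,\frac{\sin\ell}{\ell^{1/2}}-\frac{\sinh\pi}4\,\frac{\cos2\ell}\ell+\Big(\frac{\sinh\pi}4-\frac{b\pi}2\Big)\frac1\ell+O(\ell^{-3/2}).
\]
The coefficient of $1/\ell$ vanishes by the choice of $b$. The integrals of $\ell^{-1/2}\sin\ell$ and $\ell^{-1}\cos2\ell$ converge at infinity, by one integration by parts, and the remainder is integrable. So the left side of \eqref{eq:J2} converges as $t\to0$. Since $\varphi_0$ is even, $J_2(t)=\int_{t<|\xi_1|<\delta}\varphi_0(\xi_1)\,\xi_1^{-2}\,d\xi_1$ is twice that integral up to a constant. It converges, and \eqref{eq:J} holds for $n=2$.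

\subsection{Failure of the property}
Let $w_0=\operatorname{Re}e^{-S}=e^{-\ell}\cos\chi$, regarded as a function of $z\in\Omega_0$. It is harmonic, as the real part of a holomorphic function of $z$, positive, and tends to $0$ as $z\to0$, since then $\ell\to\infty$. With $w_0(O)=0$ it is admissible. For real $S=\ell$ we have $z=it$ with $t=e^{-F(\ell)}$, which decreases continuously to $0$, and
\[
\frac{w_0(it)}t=e^{h(\ell)}=\ell^{-b}e^{O(\ell^{-1/2})}\to0 .
\]
This proves Theorem~\ref{thm:sharp} for $n=2$.

\subsection{Higher dimensions}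
For $n\ge3$ let $\Omega=\{x:(x_1,x_n)\in\Omega_0\}$, $\varphi(x')=\varphi_0(x_1)$, $u(x)=w_0(x_1,x_n)$, $u(O)=0$. Then $\Omega$ is a domain, \eqref{eq:graph} holds with the same $\delta$, $\omega$ is unchanged, $u$ is admissible, and $u(te_n)/t\to0$. It remains to verify \eqref{eq:J}. Write $\xi=(\xi_1,\eta)$ with $\eta\in\mathbb R^{n-2}$. By scaling,
\[
\int_{\mathbb R^{n-2}}(\xi_1^2+|\eta|^2)^{-n/2}\,d\eta=A_n\xi_1^{-2},\qquad A_n=\int_{\mathbb R^{n-2}}(1+|\eta|^2)^{-n/2}\,d\eta<\infty .
\]
For $d>0$ and $|\xi_1|<d$, the part of the left integral over $\xi_1^2+|\eta|^2\ge d^2$ is at most $Cd^{-2}$ with $C=C(n)$. Indeed, if $|\xi_1|\ge d/2$ it is at most $A_n\xi_1^{-2}\le4A_nd^{-2}$, and if $|\xi_1|<d/2$ it is at most $\int_{|\eta|\ge d/2}|\eta|^{-n}\,d\eta=2|S^{n-3}|d^{-2}$. In $J(t)$ integrate first in $\eta$ over $t^2<\xi_1^2+|\eta|^2<\delta^2$. For $t<|\xi_1|<\delta$ the inner integral is $A_n\xi_1^{-2}+O(\delta^{-2})$, by the bound with $d=\delta$. For $|\xi_1|<t$ it is $O(t^{-2})$, by the bound with $d=t$, and these $\xi_1$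 contribute at most $Ct^{-2}\int_{|\xi_1|<t}|\xi_1|\,d\xi_1=C$. Hence $J(t)=A_nJ_2(t)+O(1)$ is bounded as $t\to0$, and \eqref{eq:J} holds. Finally, $\int_0(\log\frac1r)^{-p/2}\,dr/r<\infty$ for $p>2$. Theorem~\ref{thm:sharp} is proved.

\begin{thebibliography}{9}

\bibitem{GT}
Gilbarg and Trudinger, \emph{Elliptic Partial Differential Equations of Second Order}.

\bibitem{problems}
\emph{Seventy Five (Thousand) Unsolved Problems in Analysis and Partial Differential Equations},
\texttt{http://users.mai.liu.se/vlama82/pdf/Problems2018l\_0312.pdf}.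

\end{thebibliography}
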